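# Complete $M$-norms on C*-algebras and seminorms that ignore constants

## 1. Seminorms on an interval that ignore constants

Let $\Phi$ be the space of continuous functions $\varphi:[0,1]\to\mathbb C$ that are constant on $[0,\tfrac12]$. We look at seminorms $\nu$ on $\Phi$ that do not see constants,
$$\nu(\varphi+c)=\nu(\varphi)\qquad(\varphi\in\Phi,\ c\in\mathbb C),\tag{1}$$
and that satisfy, for some fixed $K$ with $1\le K\le 2$,
$$\nu(\varphi_1\pm\varphi_2)\le K\max\{\nu(\varphi_1),\nu(\varphi_2)\}\qquad\text{whenever }\varphi_1\varphi_2=0.\tag{2}$$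

For $K=2$, condition (2) is just the triangle inequality, and there is a natural example: $\nu(\varphi)=\operatorname{diam}\varphi([0,1])=\sup_{x,y}|\varphi(x)-\varphi(y)|$. The constant $2$ is attained. If $\varphi_1,\varphi_2$ are two bumps of height $1$ with disjoint supports in $(\tfrac12,1)$, each has diameter $1$, while $\varphi_1-\varphi_2$ takes the values $1$ and $-1$ and has diameter $2$. For $K<2$ nothing is left:

**Lemma 1.** Let $\nu$ be a seminorm on $\Phi$ satisfying (1) and (2) with $K<2$, and suppose that $\Lambda=\sup\{\nu(b):b\in\Phi,\ 0\le b\le1\}$ is finite. Then $\nu=0$.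

**Proof.** Let $b\in\Phi$ with $0\le b\le 1$ and put $w=2b-1$. Its positive and negative parts $w^+,w^-$ are continuous, constant on $[0,\tfrac12]$, have values in $[0,1]$, and satisfy $w^+w^-=0$. Hence
$$2\nu(b)=\nu(2b)=\nu(2b-1)=\nu(w^+-w^-)\le K\max\{\nu(w^+),\nu(w^-)\}\le K\Lambda .$$
Taking the supremum over $b$ gives $2\Lambda\le K\Lambda$. Since $\Lambda<\infty$ and $K<2$, we get $\Lambda=0$. Every element of $\Phi$ is a linear combination of functions $b\in\Phi$ with $0\le b\le1$ (real and imaginary parts, then positive and negative parts, then scaling), so $\nu=0$. $\square$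

What this is for: we shall study norms on a C*-algebra that behave like a maximum on orthogonal elements, and ask whether they must be equivalent to the C*-norm. A norm that is not tied to the C*-norm in this way will produce a bounded seminorm $\nu$ on $\Phi$ with (1) and (2). If $K<2$, Lemma 1 rules it out. If $K=2$, the diameter survives, and it is the main ingredient of a counterexample.

## 2. Orthogonal elements, $M$-norms, and three theorems

C*-algebras are complex, and $\|\cdot\|$ always denotes the C*-norm. Other norms are called $N$.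

**Definition (orthogonality).** Elements $a,b$ of a C*-algebra $A$ are *orthogonal*, $a\perp b$, if $ab^*=a^*b=0$.

In $C(\Omega)$ this says $ab=0$ pointwise. In $M_2=M_2(\mathbb C)$ with matrix units $e_{ij}$ we have $e_{11}\perp e_{22}$, and also $e_{12}\perp e_{21}$, since $e_{12}e_{21}^*=e_{12}e_{12}=0$ and $e_{12}^*e_{21}=e_{21}e_{21}=0$. On the other hand $e_{11}\not\perp e_{12}$, since $e_{11}^*e_{12}=e_{12}$.

**Definition ($M$-norms).** A norm $N$ on $A$ is an *$M$-norm* if $N(a\pm b)=\max\{N(a),N(b)\}$ whenever $a\perp b$, and a *semi-$M$-norm* if $N(a\pm b)\ge\max\{N(a),N(b)\}$ whenever $a\perp b$. For $1\le K\le2$, a norm (or seminorm) $N$ is a *$K$-$M$-norm* (*$K$-$M$-seminorm*) if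
$$\max\{N(a),N(b)\}\le N(a\pm b)\le K\max\{N(a),N(b)\}\qquad\text{whenever }a\perp b.\tag{3}$$

So $K=1$ means $M$-norm, and, by the triangle inequality, $K=2$ means exactly semi-$M$-norm. The C*-norm is an $M$-norm. On $\mathbb C^2$ the orthogonal pairs with both members nonzero are $(x,0),(0,y)$ up to order. So the $M$-norms on $\mathbb C^2$ are the norms $\max\{\alpha|x|,\beta|y|\}$ with $\alpha,\beta>0$, and the $\ell^p$-norm ($1\le p<\infty$) is a $2^{1/p}$-$M$-norm.

A norm $N$ is *complete* if $(A,N)$ is a Banach space. Two norms are *equivalent* if each is bounded by a constant multiple of the other.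

The paper "Automatic continuity of orthogonality or disjointness preserving bijections" is the source of the conjecture that every complete (semi-)$M$-norm on a C*-algebra is equivalent to its C*-norm. It is known when $A$ is a von Neumann algebra and when $A$ is a compact C*-algebra, that is, a $c_0$-direct sum of algebras $K(H_i)$ of compact operators. We shall not use these cases. There are two readings, and their answers differ: for complete $M$-norms the conjecture is true, and for complete semi-$M$-norms it is false.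

**Theorem A.** Let $\Omega$ be a connected compact Hausdorff space with more than one point (for example $[0,1]$). Then $C(\Omega)$ carries a complete semi-$M$-norm that is not equivalent to the C*-norm.

**Theorem B.** Let $N$ be a $K$-$M$-norm on a C*-algebra $A$, where either $K<\sqrt2$, or $A$ is commutative and $K<2$.

1. ($N$ need not be complete.) If $\|f_n\|\to0$ and $N(f_n-s)\to0$ with $f_n,s\in A$, then $s=0$.
2. If $N$ is complete, then $N$ is equivalent to $\|\cdot\|$.

**Theorem C.** If $L$ is a totally disconnected locally compact Hausdorff space, then every complete semi-$M$-norm on $C_0(L)$ is equivalent to the C*-norm.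

The case $K=1$ of Theorem B(2) says that every complete $M$-norm on an arbitrary C*-algebra is equivalent to the C*-norm. Theorem A settles the other reading and shows that "$K<2$" in the commutative case of Theorem B is sharp. These notes do not decide whether Theorem B holds for noncommutative $A$ and $\sqrt2\le K<2$.

## 3. Separating elements, and sequences cut one coordinate at a time

Call $s\in A$ *separating* for $N$ if there are $f_n\in A$ with $\|f_n\|\to0$ and $N(f_n-s)\to0$. Theorem B(1) says that $0$ is the only separating element.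

**Lemma 2.** If $N$ is a complete norm on $A$ whose only separating element is $0$, then $N$ is equivalent to $\|\cdot\|$.

**Proof.** Suppose $\|x_n-x\|\to0$ and $N(x_n-y)\to0$. With $f_n=x_n-x$ and $s=y-x$ we have $\|f_n\|\to0$ and $N(f_n-s)\to0$, so $s=0$ and $y=x$. So the identity $(A,\|\cdot\|)\to(A,N)$ has closed graph between Banach spaces, and it is bounded. By the open mapping theorem its inverse is bounded too. $\square$

In particular part 2 of Theorem B follows from part 1, and completeness is used nowhere else in its proof.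

Now try sequences. Let $N$ be any semi-$M$-norm on $c_0$, let $s$ be separating with $f_n$ as above, fix a coordinate $j$, and let $e\in c_0$ be the indicator of $\{j\}$. Then $N(ef_n)=|f_n(j)|\,N(e)\to0$, so
$$N\big(s-(1-e)f_n\big)\le N(s-f_n)+N(ef_n)\to0 .$$
But $s-(1-e)f_n=se+\big(s(1-e)-(1-e)f_n\big)$, and the two summands are orthogonal, as one lives at $j$ and the other away from $j$. The semi-$M$ inequality gives $N(se)\le N(s-(1-e)f_n)\to0$, so $s(j)=0$. As $j$ was arbitrary, $s=0$.

This argument used two things. First, $e$ is a *cutter*: $N(ef_n)\to0$ whenever $\|f_n\|\to0$. Second, $e$ is a projection, so the cut leaves two orthogonal pieces. In general neither is available for free. Sections 5–7 produce cutters in every C*-algebra, Section 8 treats the case where projections are available, and Section 9 does without projections. First we see what can go wrong.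

## 4. The diameter plus a functional: proof of Theorem A

**Construction.** By Urysohn's lemma there is a continuous $f:\Omega\to[0,1]$ taking the values $0$ and $1$, and by connectedness it is onto. Choose $t_n\in\Omega$ with $f(t_n)=1/n$ ($n\ge1$), let $\mathcal U$ be a free ultrafilter on $\mathbb N$, and put
$$P=\{g\in C(\Omega):\{n:g(t_n)=0\}\in\mathcal U\}.$$
Since $\mathcal U$ is closed under finite intersections and supersets, $P$ is a linear subspace. If $\alpha1+\beta f\in P$, then $\alpha+\beta/n=0$ for infinitely many $n$, so $\alpha=\beta=0$. Thus $1$ and $f$ are linearly independent modulo $P$, and there is a linear functional $\psi$ on $C(\Omega)$ with $\psi|_P=0$ and $\psi(1)=\psi(f)=1$. Put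
$$N(g)=\operatorname{diam}g(\Omega)+|\psi(g)| .$$

**Step 1: $N$ is a norm.** It is clearly a seminorm. If $N(g)=0$, then $g=c1$ for a constant $c$, and $|c|=|\psi(g)|=0$.

**Step 2: $N$ is complete.** We identify $(C(\Omega),N)$ with a known Banach space. Fix $\omega_0\in\Omega$ and let $C_{\omega_0}=\{k\in C(\Omega):k(\omega_0)=0\}$. The linear map
$$g\mapsto\big(g-g(\omega_0)1,\ \psi(g)\big),\qquad C(\Omega)\to C_{\omega_0}\oplus\mathbb C,$$
is bijective with inverse $(k,z)\mapsto k+(z-\psi(k))1$; here $\psi(1)=1$ is used. For $k=g-g(\omega_0)1$ we have $\operatorname{diam}g(\Omega)=\operatorname{diam}k(\Omega)$ and, since $k(\omega_0)=0$, $\|k\|\le\operatorname{diam}k(\Omega)\le2\|k\|$. So $N$ is equivalent to the pull-back of the complete norm $\|k\|+|z|$.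

**Step 3: $N$ is a semi-$M$-norm.** Let $a\perp b$, that is, $ab=0$. We may assume $a,b\ne0$. The sets $\{a\ne0\}$ and $\{b\ne0\}$ are disjoint, nonempty and open, so by connectedness they do not cover $\Omega$, and therefore $0\in(a\pm b)(\Omega)$. Where $a\neq0$ we have $a\pm b=a$, and where $b\ne0$ we have $a\pm b=\pm b$. So $a(\Omega)$ and $(\pm b)(\Omega)$ are contained in $(a\pm b)(\Omega)$, and
$$\operatorname{diam}(a\pm b)(\Omega)\ge\max\{\operatorname{diam}a(\Omega),\operatorname{diam}b(\Omega)\}.$$
For each $n$, $a(t_n)=0$ or $b(t_n)=0$. The two corresponding sets of indices cover $\mathbb N$, so one of them is in $\mathcal U$. Thus $a\in P$ or $b\in P$, one of $\psi(a),\psi(b)$ is $0$, and $|\psi(a\pm b)|=\max\{|\psi(a)|,|\psi(b)|\}$. Adding, $N(a\pm b)\ge N(a)$ and $N(a\pm b)\ge N(b)$.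

**Step 4: $N$ is not equivalent to $\|\cdot\|$.** Let $h_m=(f-\frac1m)_+$. It vanishes at $t_n$ for $n\ge m$, and $\{n:n\ge m\}\in\mathcal U$ because $\mathcal U$ is free. So $h_m\in P$ and $\psi(h_m)=0$. Then $\|f-h_m\|\le\frac1m$, while $N(f-h_m)\ge|\psi(f-h_m)|=\psi(f)=1$. $\square$

The separating element is visible here. Put $f_m=f-h_m=\min\{f,\frac1m\}$. Then $\|f_m\|\to0$, and $\psi(f_m-1)=1-1=0$, so $N(f_m-1)=\operatorname{diam}f_m(\Omega)\le\frac1m\to0$. Thus the constant $s=1$ is separating: the norm $N$ confuses the small functions $f_m$ with the constant $1$.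

Counterexamples also exist on $C(\Omega)\oplus B$ for every C*-algebra $B$: take $(g,x)\mapsto\max\{N(g),\|x\|\}$. Orthogonality in a direct sum is coordinatewise, so this is a semi-$M$-norm, complete and inequivalent to the C*-norm because $N$ is.

## 5. Seminorms on $M_2$ and partial isometries

In a commutative algebra cutting by $e$ means multiplying once. In a noncommutative algebra we must control both $ef$ and $fe$. Suppose that $N$ is bounded on $pAp$ for a projection $p$. Then $px=pxp+px(1-p)$, and the first piece is under control, but the corner $z=px(1-p)$ is not in $pAp$. What is in $pAp$ is $|z^*|=(zz^*)^{1/2}$. So we need to bound $N(z)$ by a multiple of $N(|z^*|)$. The $2\times2$ model of this is to bound $N(e_{12})$ by a multiple of $N(e_{11})$.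

**Lemma 3.** Let $1\le K<\sqrt2$. There is $C=C_K\ge1$ such that $N(m)\le C\,N(e_{11})\|m\|$ for all $m\in M_2$ and every $K$-$M$-seminorm $N$ on $M_2$.

**Proof.** **Step 1: if $N$ is a $K$-$M$-seminorm on $M_2$ with $N(e_{11})=0$, then $N=0$.** We first make $N$ symmetric. Let $\tilde N(x)=\sup N(uxv)$ over diagonal unitaries $u,v$. The supremum is finite, since a seminorm on a finite-dimensional space is continuous. If $a\perp b$, then $(uav)(ubv)^*=uab^*u^*=0$ and $(uav)^*(ubv)=v^*a^*bv=0$, so $uav\perp ubv$. Applying (3) to $uav,ubv$ and taking suprema shows that $\tilde N$ is a $K$-$M$-seminorm. Moreover $\tilde N\ge N$, and $\tilde N(e_{11})=0$ because $ue_{11}v$ is a scalar multiple of $e_{11}$. Put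
$$m=\tilde N(e_{22}),\quad w=e_{12}+e_{21},\quad k=\tilde N(w),\quad q=\tfrac12\begin{pmatrix}1&1\\1&1\end{pmatrix},\quad q'=1-q=dqd,\quad d=\operatorname{diag}(1,-1).$$
Here $q,q'$ are orthogonal projections with $\tilde N(q')=\tilde N(q)$, and $q+q'=1$, $q-q'=w$. As $e_{11}\perp e_{22}$ and $q\perp q'$,
$$m\le\tilde N(e_{11}+e_{22})=\tilde N(q+q')\le K\tilde N(q),\qquad k=\tilde N(q-q')\le K\tilde N(q).\tag{4}$$

Next we bound $\tilde N(q)$ from above. Adding multiples of $e_{11}$ costs nothing, so $\tilde N(q)=\tilde N(y_t)$ for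
$$y_t=q+te_{11}=\begin{pmatrix}t+\frac12&\frac12\\ \frac12&\frac12\end{pmatrix},\qquad t>0.$$
Its trace is $1+t$ and its determinant is $t/2$, so its eigenvalues are $\lambda_{1,2}=\frac12\big(1+t\pm\sqrt{1+t^2}\big)$, with $\lambda_1>\lambda_2$. Let $p_1,p_2$ be the spectral projections. As $t\to\infty$ we have $\lambda_1/t\to1$ and $\lambda_2\to\frac12$, since $\sqrt{1+t^2}-t\to0$. Also
$$p_2=\frac{\lambda_1-y_t}{\lambda_1-\lambda_2}\longrightarrow1-e_{11}=e_{22},$$
on dividing numerator and denominator by $t$. Hence $\lambda_2p_2\to\frac12e_{22}$ and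
$$\lambda_1p_1-te_{11}=q-\lambda_2p_2\longrightarrow q-\tfrac12e_{22}=\tfrac12e_{11}+\tfrac12w .$$
Since $\lambda_1p_1\perp\lambda_2p_2$ and $\tilde N(e_{11})=0$,
$$\tilde N(q)=\tilde N(y_t)\le K\max\{\tilde N(\lambda_1p_1-te_{11}),\ \tilde N(\lambda_2p_2)\}\longrightarrow\tfrac K2\max\{k,m\}.$$
With (4) this gives $\max\{m,k\}\le\frac{K^2}2\max\{m,k\}$. As $K^2<2$, $m=k=0$. Finally $e_{12}\perp e_{21}$ gives $\tilde N(e_{12}),\tilde N(e_{21})\le\tilde N(w)=k=0$. So $\tilde N$ vanishes on all matrix units, $\tilde N=0$, and $N=0$.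

**Step 2: compactness turns this into a uniform bound.** If no $C$ works, then for each $j$ there are a $K$-$M$-seminorm $N_j$ and $m_j\in M_2$ with $N_j(m_j)>j\,N_j(e_{11})\|m_j\|$. Then $N_j\ne0$, and we may scale so that $\max_{\|x\|\le1}N_j(x)=1$. So $N_j(m_j)\le\|m_j\|$ and $N_j(e_{11})<1/j$. All $N_j$ are $1$-Lipschitz for $\|\cdot\|$, so by Arzelà–Ascoli a subsequence converges uniformly on the unit ball, hence pointwise on $M_2$. The limit is a $K$-$M$-seminorm, since (3) passes to pointwise limits. Its maximum on the unit ball is $1$ and it vanishes at $e_{11}$. This contradicts Step 1. $\square$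

This lemma is the only place where $K<\sqrt2$ is used. From here to the end of Section 7 we keep the following **standing assumption**: $N$ is a $K$-$M$-norm on $A$, and either $K<\sqrt2$, or $A$ is commutative (with any $K\le2$).

To carry the bound to $A$ we use polar decomposition. Recall that $A$ sits in its bidual $A^{**}$, a von Neumann algebra, which is commutative if $A$ is. Every $z\in A$ can be written $z=u|z|$ with a partial isometry $u\in A^{**}$ such that $u^*u$ is the range projection of $|z|$ and $uu^*$ that of $|z^*|$. Then $(u|z|u^*)^2=u|z|^2u^*=zz^*$, so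
$$u|z|u^*=|z^*|,\qquad z=u|z|=|z^*|u,\qquad z^*=|z|u^*=u^*|z^*|,\qquad u^*|z^*|u=|z|.\tag{5}$$

**Lemma 4.** There is a constant $C\ge1$ such that the following holds. Let $r\in A$ and $V,W\in A^{**}$ satisfy
$$V^*Vr=r,\quad rW^*W=r,\quad r^*Vr=0,\quad rWr^*=0,\qquad Vr,\ rW^*,\ VrW^*\in A.$$
Then $N(Vr),\,N(rW^*),\,N(VrW^*)\le C\,N(r)$.

**Proof.** The aim is to embed a copy of $M_2$ that respects orthogonality and has $r$ at position $(1,1)$.

If $A$ is commutative, then so is $A^{**}$, and $r^*r=r^*V^*Vr=V^*(r^*Vr)=0$. So $r=0$ and there is nothing to prove (take $C=1$).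

Let $K<\sqrt2$. Put $V_1=W_1=1$, $V_2=V$, $W_2=W$, and $\pi(m)=\sum_{i,j}m_{ij}V_irW_j^*\in A$ for $m\in M_2$. The hypotheses and their adjoints say
$$r^*V_i^*V_kr=\delta_{ik}\,r^*r,\qquad rW_j^*W_lr^*=\delta_{jl}\,rr^* .$$
For instance, $r^*V_2^*V_2r=r^*V^*Vr=r^*r$ and $r^*V_2^*V_1r=(r^*Vr)^*=0$. Therefore
$$\pi(m)\pi(n)^*=\sum_{i,j,k,l}m_{ij}\overline{n_{kl}}\,V_irW_j^*W_lr^*V_k^*=\sum_{i,k}(mn^*)_{ik}\,V_irr^*V_k^*,$$
$$\pi(m)^*\pi(n)=\sum_{i,j,k,l}\overline{m_{ij}}\,n_{kl}\,W_jr^*V_i^*V_krW_l^*=\sum_{j,l}(m^*n)_{jl}\,W_jr^*rW_l^* .$$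
So $m\perp n$ implies $\pi(m)\perp\pi(n)$, and $N\circ\pi$ is a $K$-$M$-seminorm on $M_2$. Now $\pi(e_{11})=r$, $\pi(e_{21})=Vr$, $\pi(e_{12})=rW^*$ and $\pi(e_{22})=VrW^*$, so Lemma 3 gives the claim. $\square$

**Special case.** If $z\in A$ and $z^2=0$, then
$$N(z)\le C\,N(|z|)\qquad\text{and}\qquad N(z)\le C\,N(|z^*|).\tag{6}$$
Let $z=u|z|$ be the polar decomposition. Since $|z|^2|z^*|^2=z^*(zz)z^*=0$, and $|z|$, $|z^*|$ are limits of polynomials without constant term in $|z|^2$, $|z^*|^2$, we have $|z||z^*|=0$, and by adjoints $|z^*||z|=0$. We use (5).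

For the first inequality take $r=|z|$ and $V=W=u$. Then $V^*Vr=r=rW^*W$ because $u^*u$ is the range projection of $|z|$. Both $r^*Vr$ and $rWr^*$ equal $|z|u|z|=|z|z=|z||z^*|u=0$. And $Vr=z$, $rW^*=z^*$, $VrW^*=|z^*|$ lie in $A$. So $N(z)=N(Vr)\le C\,N(|z|)$.

For the second take $r=|z^*|$ and $V=W=u^*$. Then $V^*V=W^*W=uu^*$ is a unit for $|z^*|$. Both $r^*Vr$ and $rWr^*$ equal $|z^*|u^*|z^*|=|z^*|z^*=|z^*||z|u^*=0$. And $Vr=z^*$, $rW^*=z$, $VrW^*=|z|$ lie in $A$. So $N(z)=N(rW^*)\le C\,N(|z^*|)$.

For example, in $M_2$ the element $z=e_{12}$ has $z^2=0$, $|z^*|=e_{11}$ and $|z|=e_{22}$.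

## 6. Good elements and the ideal of cutters

**Definition (hereditary subalgebra of an element).** For $a\in A_+$ let $\operatorname{her}(a)=\overline{aAa}$, a C*-subalgebra of $A$.

In $C(\Omega)$, $\operatorname{her}(a)$ consists of the functions that vanish wherever $a$ does. In $M_n$, $\operatorname{her}(p)=pM_np$ for a projection $p$. If $h$ is continuous and vanishes near $0$, write $h(t)=t\,k(t)=t\,l(t)\,t$ with $k,l$ continuous and vanishing near $0$. Then $h(a)=a\,l(a)\,a\in aAa$, and $h(a)xh(a)=a\,k(a)xk(a)\,a\in aAa$. By approximation, for every continuous $h$ with $h(0)=0$,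
$$h(a)\in\operatorname{her}(a),\qquad h(a)Ah(a)\subset\operatorname{her}(a).\tag{7}$$
If $a,a'\in A_+$ and $aa'=0$, then $\operatorname{her}(a)\operatorname{her}(a')=\{0\}$.

**Definition (good elements, cutters).** An element $a\in A_+$ is *good*, $a\in G$, if $N$ is bounded on the $\|\cdot\|$-unit ball of $\operatorname{her}(a)$. Let
$$\mathcal T=\{t\in A:\ x\mapsto N(tx)\ \text{and}\ x\mapsto N(xt)\ \text{are bounded on the }\|\cdot\|\text{-unit ball of }A\},$$
a linear subspace of $A$. The elements of $\mathcal T$ are the cutters.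

In the example of Section 4 with $\Omega=[0,1]$, $f(t)=t$, $t_n=\frac1n$, every $a\ge0$ that vanishes near $0$ is good: functions in $\operatorname{her}(a)$ vanish at $t_n$ for large $n$, so they lie in $P$, and $N=\operatorname{diam}\le2\|\cdot\|$ there.

**Lemma 5 (gliding hump).** If $a_n\in A_+$ and $a_na_m=0$ for $n\neq m$, then all but finitely many $a_n$ are good.

**Proof.** Otherwise, passing to a subsequence, no $a_n$ is good, and there are $x_n\in\operatorname{her}(a_n)$ with $\|x_n\|\le2^{-n}$ and $N(x_n)\ge n$. Let $x=\sum_nx_n$, a norm-convergent series. Since $\operatorname{her}(a_n)\operatorname{her}(a_m)=\{0\}$ for $n\ne m$, we have $x_n\perp x-x_n$. So $N(x)\ge N(x_n)\ge n$ for all $n$, which is absurd. $\square$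

From good elements we now make cutters, first in one-sided multiplications by functions of one good element, then in the whole ideal. Here $1$ is the unit of the unitization. A product with at least one factor in $A$ lies in $A$.

**Lemma 6.** Let $a\in G$ and $e=f(a)$ with $f\ge0$ continuous and vanishing on $[0,\delta]$, $\delta>0$. Then there is $R$ with $N(x)\le R\|x\|$ for all $x\in eA\cup Ae$.

**Proof.** Let $M$ bound $N$ on the unit ball of $\operatorname{her}(a)$. Choose $g=g(a)$ with $g$ continuous, $0\le g\le1$, $g(0)=0$, $g=1$ on $[\delta,\infty)$. Then $ge=e=eg$.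

Let $x\in eA$, so $gx=x$. Split $x=xg+z$ with $z=x(1-g)$. The first piece is $xg=gxg\in\operatorname{her}(a)$ by (7), so $N(xg)\le M\|x\|$. For the second, $(1-g)x=0$ gives $z^2=x(1-g)x(1-g)=0$. Also $zz^*=gzz^*g\in\operatorname{her}(a)$, so $|z^*|\in\operatorname{her}(a)$. By (6), $N(z)\le C\,N(|z^*|)\le CM\|z\|\le CM\|x\|$. Together, $N(x)\le(1+C)M\|x\|$.

Let $x\in Ae$, so $xg=x$. Split $x=gx+z$ with $z=(1-g)x$. Then $gx=gxg\in\operatorname{her}(a)$. From $x(1-g)=0$ we get $z^2=0$, and $z^*z=gz^*zg\in\operatorname{her}(a)$, so $|z|\in\operatorname{her}(a)$. By (6), $N(z)\le C\,N(|z|)\le CM\|x\|$, and again $N(x)\le(1+C)M\|x\|$. $\square$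

Let $I$ be the closed two-sided ideal generated by $G$, and
$$J_0=\operatorname{span}\{XbY:\ X,Y\in A,\ b=(a-\delta)_+,\ a\in G,\ \delta>0\},$$
an algebraic two-sided ideal. Its closure is $I$. Indeed $b=(a-\delta)_+$ is a function of $a$ vanishing at $0$, so $b\in I$ and $J_0\subset I$. Conversely $b=\lim_nb^{1/n}\,b\,b^{1/n}\in\overline{J_0}$ and $a=\lim_{\delta\to0}(a-\delta)_+$, so $G\subset\overline{J_0}$.

**Lemma 7.**
(a) $J_0\subset\mathcal T$.
(b) If $v\in I_+$ and $f$ is continuous and vanishes on $[0,\delta]$ for some $\delta>0$, then $f(v)\in J_0\subset\mathcal T$.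

**Proof.** **(a)** Let $b=(a-\delta)_+$ with $a\in G$. It suffices to find $R'$ with
$$N(XbY)\le R'\|X\|\|Y\|\qquad\text{for all }X,Y\in A.\tag{8}$$
Replacing $Y$ by $Yx$, or $X$ by $xX$, then gives $XbY\in\mathcal T$, and $\mathcal T$ is a linear space.

*Reduction to a corner.* Let $g=g(a)$ with $g$ continuous, $0\le g\le1$, $g=0$ on $[0,\delta/2]$, $g=1$ on $[\delta,\infty)$. Then $(1-g)b^{1/2}=0$. Let $R$ be the constant of Lemma 6 for $e=g$, and let $M$ bound $N$ on the unit ball of $\operatorname{her}(a)$. With $c=XbY$,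
$$c=gc+(1-g)cg+c',\qquad c'=(1-g)c(1-g).$$
The first term is in $gA$ and the second in $Ag$, so each has $N\le R\|c\|$. It remains to bound $N(c')$.

*The corner $c'$.* Its two sides are both away from $\operatorname{her}(a)$, but it passes through $\operatorname{her}(a)$ in the middle. Write $c'=X'Y'$ with $X'=(1-g)Xb^{1/2}$ and $Y'=b^{1/2}Y(1-g)$. Since $b^{1/2}(1-g)=0$, $X'^2=0=Y'^2$. Take polar decompositions $X'=u|X'|$ and $Y'=w|Y'|=|Y'^*|w$ in $A^{**}$, and put
$$r=|X'|\,|Y'^*| .$$
Both $X'^*X'$ and $Y'Y'^*$ lie in $b^{1/2}Ab^{1/2}\subset\operatorname{her}(a)$, so $|X'|,|Y'^*|\in\operatorname{her}(a)$ and $r\in\operatorname{her}(a)$. We check the hypotheses of Lemma 4 for $V=u$, $W=w^*$: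

- $V^*Vr=u^*u|X'||Y'^*|=r$ and $rW^*W=|X'||Y'^*|ww^*=r$.
- $r^*Vr=|Y'^*||X'|\,u|X'|\,|Y'^*|=|Y'^*|\,|X'|X'\,|Y'^*|=0$. Indeed $|X'|^2X'=X'^*X'^2=0$, so $\||X'|X'\|^2=\|X'^*|X'|^2X'\|=0$.
- $rWr^*=|X'||Y'^*|\,w^*|Y'^*|\,|X'|=|X'|\,|Y'^*|Y'^*\,|X'|=0$. Here $w^*|Y'^*|=Y'^*$ by (5), and $|Y'^*|^2Y'^*=Y'(Y'^*)^2=0$ forces $|Y'^*|Y'^*=0$ as before.
- $Vr=X'|Y'^*|$, $rW^*=|X'||Y'^*|w=|X'|Y'$ and $VrW^*=X'Y'=c'$ all lie in $A$.

Hence $N(c')\le C\,N(r)\le CM\|r\|\le CM\|X'\|\|Y'\|\le CM\|b\|\|X\|\|Y\|$, and (8) holds with $R'=(2R+CM)\|b\|$.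

**(b)** The aim is to pass from $v$, which is only a limit of elements of $J_0$, to $f(v)$, which is in $J_0$ itself. Let $p$ be continuous, $0$ on $[0,\delta/2]$, $1$ on $[\delta,\infty)$, linear in between, and let $k(t)=p(t)/t$, $k(0)=0$. Then $k$ is continuous, $0\le k\le2/\delta$, and $k(v)vf(v)=p(v)f(v)=f(v)$. Choose $y\in J_0$ with $\|v-y\|<\delta/2$ and put $c=k(v)(v-y)$, so $\|c\|<1$. Then
$$(1-c)f(v)=f(v)-k(v)vf(v)+k(v)yf(v)=k(v)yf(v),$$
so $f(v)=(1-c)^{-1}k(v)\;y\;f(v)\in J_0$, because $J_0$ is an ideal and $(1-c)^{-1}k(v),f(v)\in A$. $\square$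

## 7. The ideal $I$ has finite codimension and meets every $\operatorname{her}(|s|)$

By Lemma 7(b) there are many cutters, provided that $I$ is large. We now show that it is, and that cutters can be found underneath any nonzero $s$.

**Lemma 8.** Let $B$ be a C*-algebra with a maximal commutative C*-subalgebra $D$ of finite dimension. Then $B$ is finite-dimensional.

**Proof.** By maximality, a self-adjoint $x\in B$ that commutes with $D$ lies in $D$. Let $p_1,\dots,p_n$ be the minimal projections of $D$, so $D=\operatorname{span}\{p_i\}$, and let $p=\sum p_i$, the unit of $D$.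

*$p$ is a unit for $B$.* For $x\in B$ put $y=(1-p)xx^*(1-p)$. It is self-adjoint and $yD=Dy=\{0\}$, so $y\in D$ and $y=yp=0$. Hence $(1-p)x=0$ for all $x\in B$, and by taking adjoints $x(1-p)=0$ too.

*The blocks are at most one-dimensional.* A self-adjoint element of $p_iBp_i$ commutes with $D$, so it lies in $D$ and is a multiple of $p_i$. Thus $p_iBp_i=\mathbb Cp_i$. Let $0\ne x\in p_iBp_j$ and $y\in p_iBp_j$. Then $xx^*=\|x\|^2p_i$, so $y=p_iy=\|x\|^{-2}x(x^*y)$, and $x^*y\in p_jBp_j=\mathbb Cp_j$. So $y\in\mathbb Cx$. Hence $\dim B\le n^2$. $\square$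

**Lemma 9.** $A/I$ is finite-dimensional.

**Proof.** Suppose not. We find infinitely many pairwise orthogonal positive elements outside $I$.

*A self-adjoint element with infinite spectrum.* Let $D$ be a maximal commutative C*-subalgebra of $A/I$. By Lemma 8, $D$ is infinite-dimensional, so $D\cong C_0(L)$ with $L$ infinite, locally compact and Hausdorff. There are pairwise disjoint nonempty open sets $U_1,U_2,\dots$ in $L$. This is clear if all points are isolated. Otherwise let $x$ be a non-isolated point, so that every neighborhood of $x$ contains points other than $x$. Choose $x_1\ne x$ with disjoint open sets $U_1\ni x_1$, $W_1\ni x$, then $x_2\in W_1\setminus\{x\}$ with disjoint open $U_2\ni x_2$, $W_2\ni x$ inside $W_1$, and so on. Take $h_n\in C_0(L)$ with $0\le h_n\le1$, $h_n=0$ off $U_n$, and $h_n=1$ at some point of $U_n$. The element $\beta=\sum_n2^{-n}h_n$ is self-adjoint, and its spectrum contains $\lambda_n=2^{-n}$ for every $n\ge1$.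

*Lifting.* Let $\tilde\beta\in A$ be a self-adjoint lift of $\beta$. Choose continuous $f_n\ge0$ on $\mathbb R$ with pairwise disjoint supports, $f_n(0)=0$ and $f_n(\lambda_n)=1$. The elements $f_n(\tilde\beta)$ are positive with pairwise products $0$, and $f_n(\tilde\beta)+I=f_n(\beta)\neq0$. So $f_n(\tilde\beta)\notin I\supset G$ for every $n$. This contradicts Lemma 5. $\square$

**Lemma 10.** Let $0\ne s\in A$. There is a nonzero $v\in I_+\cap\operatorname{her}(|s|)$ that commutes with $|s|$.

**Proof.** Let $B=\operatorname{her}(|s|)$ and let $D$ be a maximal commutative C*-subalgebra of $B$ containing $|s|$. It suffices to show $D\cap I\ne\{0\}$: then the C*-algebra $D\cap I$ contains a nonzero positive element, and it commutes with $|s|\in D$. Suppose $D\cap I=\{0\}$. Then $D$ embeds in $A/I$, so it is finite-dimensional by Lemma 9, and $B$ is finite-dimensional by Lemma 8. A seminorm on a finite-dimensional normed space is bounded on the unit ball, so $|s|\in G\subset I$. Thus $0\ne|s|\in D\cap I$, a contradiction. $\square$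

## 8. Cutting with projections: proof of Theorem C

Let $A=C_0(L)$ with $L$ totally disconnected, locally compact and Hausdorff, and let $N$ be a complete semi-$M$-norm. The algebra is commutative and $K=2$, so the standing assumption holds. By Lemma 2 it suffices that a separating element $s$ is $0$. Let $\|f_n\|\to0$, $N(f_n-s)\to0$, and suppose $s\ne0$.

By Lemma 10 the closed ideal $\operatorname{her}(|s|)\cap I$ of $C_0(L)$ is nonzero, so it is $C_0(U)$ for a nonempty open $U\subset\{s\ne0\}$. Since $L$ is locally compact and totally disconnected, there is a nonempty compact open $E\subset U$. Let $e=1_E\in I_+$. If $f$ is continuous with $f=0$ on $[0,\frac12]$ and $f(1)=1$, then $e=f(e)$, so $e\in\mathcal T$ by Lemma 7(b). Now the argument of Section 3 runs unchanged. We have $N(ef_n)\to0$, hence $N(s-(1-e)f_n)\to0$, and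
$$s-(1-e)f_n=se+\big(s(1-e)-(1-e)f_n\big)$$
is a sum of orthogonal elements, since $e(1-e)=0$. So $N(se)\le N(s-(1-e)f_n)\to0$ and $se=0$, although $s\neq0$ on $E\neq\emptyset$. This is a contradiction. $\square$

**Where this stops.** Let $A$ be commutative without suitable projections. We still have $v$ from Lemma 10, scaled to $\|v\|=1$, and the cutter $e=\chi(v)$, where $\chi$ is continuous, $0$ near $0$, and $1$ on $[\frac14,1]$. Again $N(s-(1-e)f_n)\to0$. To split off a piece of $s$ we take $b$ supported in $[\frac12,1]$ and write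
$$s-(1-e)f_n=s\,b(v)+\big(s(1-b)(v)-(1-e)f_n\big).$$
The function $(1-e)f_n$ is orthogonal to $s\,b(v)$, because $(1-\chi)b=0$. But $s\,b(v)$ and $s(1-b)(v)$ are orthogonal only if $b(1-b)=0$ on $\sigma(v)$, that is, if $b$ takes only the values $0$ and $1$ there. If $\sigma(v)=[0,1]$, no continuous $b$ with $b(0)=0$, $b(1)=1$ does this. For semi-$M$-norms this cannot be repaired: Theorem A is a counterexample.

The way past this point is to keep the relation $N(s-g_n)\to0$ for all $b$ at once, without trying to split $s$. Set $s\varphi(v)$ against $\varphi(0)g_n$ for a whole space of functions $\varphi$. Since $s$ and $g_n$ are the same to $N$ in the limit, adding a constant to $\varphi$ has no effect. This is condition (1), and Lemma 1 applies.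

## 9. From a separating element to a seminorm on $\Phi$: proof of Theorem B

By Lemma 2, part 2 follows from part 1. We prove part 1. In both cases of the theorem $K<2$ and the standing assumption holds. Let $\|f_n\|\to0$, $N(f_n-s)\to0$, and suppose $s\ne0$.

**Step 1: cutters on both sides of $s$.** Take $v$ from Lemma 10, scaled to $\|v\|=1$, and let $s=u|s|$ be the polar decomposition in $A^{**}$. We want cutters that act like functions of $v$ on the right of $s$ and on the left of $s$.

The projection $u^*u$ is the range projection of $|s|$, so it acts as a unit on $\operatorname{her}(|s|)$, in particular on $v$. Since $v^{1/2}\in\operatorname{her}(|s|)\subset\overline{|s|A}$ and $u|s|A=sA\subset A$, we have $uv^{1/2}\in A$. Moreover $(uv^{1/2})^*(uv^{1/2})=v^{1/2}u^*uv^{1/2}=v\in I$, so $uv^{1/2}\in I$, by the C*-identity in $A/I$. Hence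
$$v'=uvu^*=(uv^{1/2})(uv^{1/2})^*\in I_+ .$$
Since $u^*uv=v$, we have $(v')^k=uv^ku^*$ for $k\ge1$, and so $h(v')=uh(v)u^*$ for every continuous $h$ with $h(0)=0$.

Let $\chi:[0,1]\to[0,1]$ be continuous, $0$ on $[0,\frac18]$ and $1$ on $[\frac14,1]$, and put
$$e=\chi(v),\qquad e'=\chi(v')=u\chi(v)u^* .$$
By Lemma 7(b), $e,e'\in\mathcal T$.

**Step 2: cut the sequence.** Put $g_n=(1-e')f_n(1-e)\in A$. Then $f_n-g_n=e'f_n+f_ne-e'(f_ne)$, and since $e,e'\in\mathcal T$ and $\|f_n\|\to0$, each of the three terms tends to $0$ in $N$. Therefore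
$$N(s-g_n)\to0.\tag{9}$$

**Step 3: the seminorm.** For $\varphi\in\Phi$ write $s\varphi(v)=\varphi(0)s+s(\varphi-\varphi(0))(v)\in A$, and define
$$\nu(\varphi)=N\big(s(\varphi-\varphi(0))(v)\big).$$
This is a seminorm on $\Phi$, and $\nu(\varphi+c)=\nu(\varphi)$ for constants $c$, which is (1). Since
$$s\varphi(v)-\varphi(0)g_n=s(\varphi-\varphi(0))(v)+\varphi(0)(s-g_n),$$
(9) gives the second description
$$\nu(\varphi)=\lim_{n}N\big(s\varphi(v)-\varphi(0)g_n\big).\tag{10}$$

**Step 4: $\nu$ is bounded.** The function $\varphi-\varphi(0)$ vanishes on $[0,\frac12]$, and $\chi=1$ on $[\frac14,1]$, so $s(\varphi-\varphi(0))(v)=s(\varphi-\varphi(0))(v)\,e$. As $e\in\mathcal T$, there is a constant $R$ with $\nu(\varphi)\le R\|s\|\cdot2\|\varphi\|_\infty$. In particular the number $\Lambda$ of Lemma 1 is finite.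

**Step 5: $\nu$ satisfies (2).** Let $\varphi_1,\varphi_2\in\Phi$ with $\varphi_1\varphi_2=0$. One of $\varphi_1(0),\varphi_2(0)$ is $0$, and since $\nu(\varphi_1\pm\varphi_2)=\nu(\varphi_2\pm\varphi_1)$ we may assume $\varphi_2(0)=0$. Then $\varphi_2$ vanishes on $[0,\frac12]$ and $\varphi_2=\chi\varphi_2$. Put
$$x_n=s\varphi_1(v)-\varphi_1(0)g_n,\qquad y=s\varphi_2(v).$$
We claim $x_n\perp y$, and check the four products.

- $(s\varphi_1(v))y^*=s\varphi_1(v)\varphi_2(v)^*s^*=0$, because $\varphi_1\overline{\varphi_2}=0$.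
- $(s\varphi_1(v))^*y=\varphi_1(v)^*|s|^2\varphi_2(v)=|s|^2(\overline{\varphi_1}\varphi_2)(v)=0$, because $v$ commutes with $|s|$.
- $g_ny^*=(1-e')f_n(1-\chi(v))\varphi_2(v)^*s^*=0$, because $(1-\chi)\overline{\varphi_2}=0$.
- $e'y=u\chi(v)u^*u|s|\varphi_2(v)=u\chi(v)|s|\varphi_2(v)=u|s|\chi(v)\varphi_2(v)=y$, so $g_n^*y=(1-e)f_n^*(1-e')y=0$.

Hence $x_ny^*=0$ and $x_n^*y=0$. By (3),
$$N\big(s(\varphi_1\pm\varphi_2)(v)-\varphi_1(0)g_n\big)=N(x_n\pm y)\le K\max\{N(x_n),N(y)\}.$$
Here $(\varphi_1\pm\varphi_2)(0)=\varphi_1(0)$, so by (10) the left side tends to $\nu(\varphi_1\pm\varphi_2)$. Also $N(x_n)\to\nu(\varphi_1)$, and $N(y)=\nu(\varphi_2)$. This proves (2).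

**Step 6: conclusion.** By Lemma 1, $\nu=0$. Choose $b\in\Phi$ with $0\le b\le1$, $b=0$ on $[0,\frac12]$, $b(1)=1$. Then $N(sb(v))=\nu(b)=0$, so $sb(v)=0$, since $N$ is a norm, and $|s|b(v)=u^*sb(v)=0$. Taking adjoints, $b(v)|s|=0$, so $b(v)\operatorname{her}(|s|)=\{0\}$. Since $b(v)\in\operatorname{her}(|s|)$, we get $b(v)^2=0$ and $b(v)=0$. But $1=\|v\|\in\sigma(v)$ and $b(1)=1$, a contradiction. So $s=0$. $\square$

With $K=1$: every complete $M$-norm on any C*-algebra is equivalent to its C*-norm.

## 10. The constant $2$ and the role of completeness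

**What the proof produces for $K=2$.** Take the norm $N$ of Section 4 on $C([0,1])$ with $f(t)=t$ and $t_n=\frac1n$. There $s=1$ is separating. By the example in Section 6, every nonnegative function that vanishes near $0$ is good, so $I\supset C_0((0,1])$, and we may take $v=f$, that is, $v(t)=t$. For $\varphi\in\Phi$ the function $\varphi-\varphi(0)$ vanishes on $[0,\frac12]$, so it lies in $P$, and
$$\nu(\varphi)=N(\varphi-\varphi(0))=\operatorname{diam}\varphi([0,1]).$$
So Steps 1–5 return the diameter seminorm of Section 1, and only Lemma 1 fails. In the commutative case of Theorem B the range $K<2$ is optimal, because this $N$ is a complete inequivalent $K$-$M$-norm with $K=2$.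

**Completeness cannot be dropped in Theorem B(2), even for $K=1$.** On $c_0$ let $P=\{x:\{n:x_n=0\}\in\mathcal U\}$ with $\mathcal U$ a free ultrafilter on $\mathbb N$. The sequence $(1/n)_n$ has no zero entry, so it is not in the subspace $P$, and there is a linear functional $\psi$ with $\psi|_P=0$ and $\psi((1/n)_n)=1$. Put $N(x)=\max\{\|x\|,|\psi(x)|\}$. If $x\perp y$, then $x_ny_n=0$ for all $n$, so $x\in P$ or $y\in P$. Hence $|\psi(x\pm y)|=\max\{|\psi(x)|,|\psi(y)|\}$, and $N$ is an $M$-norm. The functional $\psi$ vanishes on the finitely supported sequences, which lie in $P$ and are dense in $c_0$. As $\psi\neq0$, it is not $\|\cdot\|$-continuous, so $N$ is not equivalent to $\|\cdot\|$. By Theorem B(1), this $N$ still has no separating element other than $0$.
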